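# Words of the form $xtx$ and ascending chains of semigroup varieties

## 1. A six-element semigroup that looks only at the two ends of a word

Consider the semigroup with zero
$$A=\langle a,e\mid e^2=e,\ a^2=0,\ eae=0\rangle=\{a,e,ae,ea,aea,0\}.$$

Let us check that it has these six elements. Read the relations as rewriting rules $ee\to e$, $aa\to 0$, $eae\to 0$, with $0$ absorbing. Rewriting stops, since each step shortens the word or gives $0$. The left-hand sides overlap in the words $eee$, $aaa$, $eeae$, $eaee$, $eaeae$. The first gives $e$ either way; each of the others gives $0$ either way (for example $(ee)ae\to eae\to 0$ and $e(eae)\to 0$). So normal forms are unique. A nonzero normal form alternates $a$ and $e$ and does not contain $eae$; this leaves $a,e,ae,ea,aea$. Note also that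
$$aea\cdot s=s\cdot aea=0\qquad\text{for all } s\in A,$$
since $aea\cdot a$ contains $aa$, $aea\cdot e$ contains $eae$, and dually on the left.

Now take a word $xtx$ where $t$ is a nonempty word not containing the letter $x$. Send $x$ to $a$ and every other letter to $e$. The word goes to $aea\neq0$, while its powers $(xtx)^k$, $k\ge 2$, go to $0$. So $A$ separates $xtx$ from $(xtx)^{n+1}$, but remembers nothing of $t$ except which letters occur in it. A group satisfying $x^n=1$ behaves in the opposite way: it cannot separate $w$ from $w^{n+1}$, but it sees the value of $t$. Put the two side by side. In the variety generated by $A$ together with a class of groups, the identities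
$$xtx=(xtx)^{n+1}\qquad(x \text{ not in } t)$$
all fail, and we may decide to impose them for some values of $t$ and not for others. We shall see that the set $K$ of values for which the identity is imposed can be any subset of the relatively free group that is closed under endomorphisms. Each such $K$ gives a variety, and these varieties form the construction on which everything below turns.

The construction answers two questions about chains of semigroup varieties. If two varieties have no infinite strictly ascending chain of subvarieties, must the same hold for their join? If a variety has no such chain, must the same hold for every variety sitting immediately above it? Both answers are no, already for very small varieties.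

## 2. Chain conditions, covers, and the statements

**Definition (chain conditions and covers).** A semigroup variety is a class of semigroups defined by identities. $L(\mathcal V)$ is the lattice of subvarieties of $\mathcal V$. We say that $\mathcal V$ satisfies the ascending chain condition (ACC) if $L(\mathcal V)$ has no infinite strictly ascending chain; DCC is the same with descending chains. The join $\mathcal V_1\vee\mathcal V_2$ is taken in the lattice of all semigroup varieties. A cover of $\mathcal V$ is a semigroup variety $\mathcal W\supset\mathcal V$ with no semigroup variety strictly between.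

For example, if $p$ is prime, the variety of abelian groups of exponent dividing $p$ has only itself and the trivial variety as subvarieties. So it covers the trivial variety, and its lattice of subvarieties is finite, hence satisfies ACC.

The questions, posed in "Lattices of Semigroup Varieties" (http://kadm.kmath.ru/files/lsvs-eng.pdf), are these.

* a) Is it true that for all semigroup varieties $\mathcal V_1,\mathcal V_2$ with ACC, the join $\mathcal V_1\vee\mathcal V_2$ has ACC?
* b) Is it true that every cover of every semigroup variety with ACC has ACC?

The corresponding class for DCC is known not to be closed under joins or under taking covers.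

We use the following textbook facts. Let $X$ be a countably infinite alphabet and $X^+$ the free semigroup of nonempty words on $X$. Write $c(w)$ for the set of letters of $w$ and $|w|$ for its length.

**Theories.** The identities $u=v$ holding in a variety $\mathcal U$ form a fully invariant congruence on $X^+$ (a congruence preserved by every endomorphism of $X^+$), the equational theory of $\mathcal U$. Subvarieties of $\mathcal W$ correspond, order-reversingly and bijectively, to fully invariant congruences containing the theory of $\mathcal W$. If $\approx$ is the theory of $\mathcal U$, then $X^+/{\approx}$ belongs to $\mathcal U$. The theory of a join is the intersection of the theories; the theory of $\mathcal U_1\cap\mathcal U_2$ is the congruence generated by the two theories.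

**Semilattices.** $SL$ is the variety of semilattices (commutative idempotent semigroups). It is generated by the two-element semilattice, and $SL\models u=v$ iff $c(u)=c(v)$.

**Groups.** A group variety satisfying $x^n=1$ is also a semigroup variety: subsemigroups of its members contain $x^{n-1}=x^{-1}$, so they are subgroups. Its semigroup subvarieties are exactly its group subvarieties. Each of its laws can be written with semigroup words, replacing $x^{-1}$ by $x^{n-1}$ and $1$ by $x^n$. We write $\mathcal A_m$ for the variety of abelian groups of exponent dividing $m$, and $\mathcal A_p\mathcal A_q$ for the variety of groups having a normal elementary abelian $p$-subgroup with elementary abelian $q$-quotient.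

**Definition (End-closed set).** Let $\mathcal G$ be a group variety of finite exponent and $F=F_{\mathcal G}(X)$ its relatively free group on $X$. A subset $K\subseteq F$ is End-closed if $\eta(K)\subseteq K$ for every endomorphism $\eta$ of $F$. The empty set is allowed.

For example, for $\mathcal G=\mathcal A_2$, the group $F$ is the $\mathbb F_2$-vector space with basis $X$. If an End-closed $K$ contains some $v\ne0$, choose a letter $x_i$ occurring in $v$; for any $g\in F$ the endomorphism $x_i\mapsto g$, other letters $\mapsto0$, sends $v$ to $g$. So $K=F$, and the End-closed sets are exactly $\varnothing,\{0\},F$.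

**Main Theorem.** Let $p\neq q$ be primes, $\mathcal V=\operatorname{var}A\vee\mathcal A_{pq}$ and $\mathcal W=\operatorname{var}A\vee\mathcal A_p\mathcal A_q$.

1. $L(\operatorname{var}A)$, $L(\mathcal A_p\mathcal A_q)$ and $L(\mathcal V)$ are finite.
2. $\mathcal W$ covers $\mathcal V$.
3. $(2^{\mathbb N},\subseteq)$ order-embeds in $L(\mathcal W)$. In particular $L(\mathcal W)$ fails ACC (and DCC) and is uncountable.

Items 1 and 3 answer a) negatively: $\operatorname{var}A$ and $\mathcal A_p\mathcal A_q$ have ACC and their join does not. Items 1–3 answer b) negatively: $\mathcal V$ has ACC and its cover $\mathcal W$ does not. For $p=3$, $q=2$ we shall see that $\mathcal A_3\mathcal A_2=\operatorname{var}S_3$. The proof also gives a more general statement.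

**Theorem S.** Let $\mathcal G$ be a group variety of finite exponent.

* (i) $L(\operatorname{var}A\vee\mathcal G)$ has ACC iff the End-closed subsets of $F_{\mathcal G}(X)$ satisfy DCC. It is finite iff there are only finitely many End-closed subsets.
* (ii) For $\mathcal H\subseteq\mathcal G$, the interval $[\operatorname{var}A\vee\mathcal H,\operatorname{var}A\vee\mathcal G]$ is isomorphic to the interval $[\mathcal H,\mathcal G]$.
* (iii) If $\mathcal G$ is abelian, $L(\operatorname{var}A\vee\mathcal G)$ is finite. If $\mathcal G$ contains a finite non-nilpotent group, $(2^{\mathbb N},\subseteq)$ embeds in $L(\operatorname{var}A\vee\mathcal G)$, so ACC fails.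

**What modularity would give.** Here is the first thing one would try in order to prove "yes". Let $\mathcal U_1\subseteq\mathcal U_2\subseteq\cdots$ be a chain in $L(\mathcal V_1\vee\mathcal V_2)$. The intersections $\mathcal U_i\cap\mathcal V_1$ stabilize, because $\mathcal V_1$ has ACC. If the lattice were modular, then $[\mathcal V_1,\mathcal V_1\vee\mathcal V_2]$ would be isomorphic to $[\mathcal V_1\cap\mathcal V_2,\mathcal V_2]$, so the joins $\mathcal U_i\vee\mathcal V_1$ would stabilize too. And in a modular lattice, $U\le U'$ with $U\wedge V=U'\wedge V$ and $U\vee V=U'\vee V$ forces $U=U'$: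
$$U'=U'\wedge(U\vee V)=U\vee(V\wedge U')=U\vee(V\wedge U)=U.$$
So the chain would stabilize. For a cover $\mathcal W$ of $\mathcal V$ the argument is even shorter, since $\mathcal U_i\vee\mathcal V\in\{\mathcal V,\mathcal W\}$. Everything rests on the last display, that is, on the absence of pentagons. Section 5 shows that in $\operatorname{var}A\vee\mathcal G$ all the varieties attached to nonempty End-closed sets have the same meet and the same join with $\operatorname{var}A$.

## 3. The identities of $A$

For a word $w$ with $|w|\ge2$ define three pieces of data.

* $\lambda(w)=x$ if the first letter $x$ of $w$ occurs exactly once in $w$; otherwise $\lambda(w)=\varnothing$.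
* $\rho(w)=y$ if the last letter $y$ of $w$ occurs exactly once in $w$; otherwise $\rho(w)=\varnothing$.
* $\kappa(w)=x$ if $w=xtx$ with $t$ nonempty and $x\notin c(t)$; otherwise $\kappa(w)=\varnothing$.

For example, $xyyz$ has $\lambda=x$, $\rho=z$, $\kappa=\varnothing$; the word $xyx$ has $\lambda=\rho=\varnothing$, $\kappa=x$; and for $xx$ and $xyxy$ all three are $\varnothing$.

**Lemma 1.** $A\models w=w'$ iff either $w,w'$ are the same letter, or $|w|,|w'|\ge2$ and $c,\lambda,\rho,\kappa$ agree on $w,w'$.

**Step 1: nonzero evaluations.** The purpose is to list all ways a word can avoid the value $0$. Let $w=y_1\cdots y_k$, $k\ge2$, and let $\varphi:X^+\to A$ be a homomorphism with $\varphi(w)\ne0$. No letter of $w$ goes to $0$, and none goes to $aea$, since $aea$ multiplied by anything is $0$ and $k\ge2$. So each letter goes to $e$ or to an element of $\{a,ae,ea\}$; in the second case call it $a$-valued. Concatenate the values to get a word over $\{a,e\}$. An $a$ in this word that is neither first nor last has two neighbors: if one is $a$ there is a factor $aa$, otherwise a factor $eae$; either gives $0$. So $a$ occurs only as the first or last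 symbol. Hence $a$-valued letters occur only at position $1$, with value in $\{a,ae\}$, and at position $k$, with value in $\{a,ea\}$. There are four cases.

* (α) All letters go to $e$, and $\varphi(w)=e$.
* (β) Only position $1$ is $a$-valued. Since the other positions go to $e$, the letter $y_1$ does not recur, so $\lambda(w)=y_1$; also $\varphi(y_1)\in\{a,ae\}$ and $\varphi(w)=ae$.
* (β′) Only position $k$ is $a$-valued. Then $\rho(w)=y_k$, $\varphi(y_k)\in\{a,ea\}$, $\varphi(w)=ea$.
* (γ) Positions $1$ and $k$ are both $a$-valued and the others go to $e$. The concatenated word starts and ends with $a$ and has only $e$'s between; as $\varphi(w)\neq0$ there is at least one $e$, and $\varphi(w)=aea$. If $y_1\ne y_k$, then $\lambda(w)=y_1$ and $\rho(w)=y_k$. If $y_1=y_k=x$, then $\varphi(x)\in\{a,ae\}\cap\{a,ea\}=\{a\}$, and $w=xtx$ with $t$ nonempty (as $aa=0$) and $x\notin c(t)$ (letters of $t$ go to $e$). So $\kappa(w)=x$.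

**Step 2: agreement of the data implies the identity.** Let $|w|,|w'|\ge2$ and let $c,\lambda,\rho,\kappa$ agree. By symmetry it is enough to show that $\varphi(w)\ne0$ implies $\varphi(w')=\varphi(w)$. In (α), all letters of $w'$ go to $e$. In (β), $w'$ starts with $y_1$, which occurs once, and its other letters (there is at least one) go to $e$, so $\varphi(w')=ae$. Case (β′) is dual. In (γ) with $x=y_1\ne y_k=y$, we have $w=xty$ and $w'=xt'y$, where $x$ and $y$ occur once in each, so $c(t)=c(t')$. If $t$ is empty so is $t'$, and $w=w'$. Otherwise $t,t'$ go to $e$ and both values are $aea$. In (γ) with $y_1=y_k=x$, $\kappa(w')=x$ gives $w'=xt'x$ with $c(t')=c(t)$, and the value is $aea$.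

**Step 3: the identity implies agreement of the data.** Let $A\models w=w'$. Sending one letter to $0$ and all others to $e$ shows $c(w)=c(w')$. If $w=x$ and $|w'|\ge2$, then $w'=x^k$ with $k\ge 2$, and $x\mapsto aea$ gives $aea=0$, a contradiction. So either both words are letters, necessarily the same, or both have length at least $2$. In the latter case, suppose $\lambda(w)=x$ and let $\varphi$ send $x\mapsto a$ and all other letters to $e$. Then $\varphi(w)=ae$, so $\varphi(w')=ae$, which is case (β) for $w'$, and the only $a$-valued letter is $x$; so $\lambda(w')=x$. Dually for $\rho$. If $\kappa(w)=x$, the same $\varphi$ gives $\varphi(w)=aea=\varphi(w')$, which is case (γ) with $x$ the only $a$-valued letter; so $\kappa(w')=x$. Exchanging $w$ and $w'$, the data agree. $\square$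

## 4. Plain words in $\operatorname{var}A\vee\mathcal G$

Fix a group variety $\mathcal G$ and $n\ge2$ with $\mathcal G\models x^n=1$. Put $\mathcal W=\operatorname{var}A\vee\mathcal G$ and $F=F_{\mathcal G}(X)$. Let $\bar w\in F$ be the value of the word $w$, and for $C\subseteq X$ let $F(C)\le F$ be the subgroup generated by $C$. An endomorphism $\theta$ of $X^+$ induces an endomorphism of $F$ taking $\bar w$ to $\overline{\theta(w)}$. Write $u=_{\mathcal W}v$ for $\mathcal W\models u=v$. An identity holds in $\mathcal W$ iff it holds in $A$ and in $\mathcal G$. So by Lemma 1, for $u\ne v$,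
$$u=_{\mathcal W}v\iff |u|,|v|\ge2,\ c,\lambda,\rho,\kappa\text{ agree on }u,v,\ \text{and } \bar u=\bar v. \tag{1}$$

**Definition (plain word).** A word $w$ is plain if $|w|\ge2$ and $\lambda(w)=\rho(w)=\kappa(w)=\varnothing$.

Every nonempty word in which each letter occurs at least three times is plain: its first and last letters are repeated, and $\kappa\neq\varnothing$ would need a letter occurring exactly twice. In particular $w^{n+1}$ is plain (as $n+1\ge3$), with the same content and value as $w$. Also $x^k$ for $k\ge2$ and $x^ny^n$ for $x\neq y$ are plain. The following facts will be used throughout.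

**(F1)** Plain words with equal content and value are $=_{\mathcal W}$. This is (1).

**(F2)** For letters $a,b$ (possibly equal), $t\neq\varnothing$ and $k\ge1$: $atb=_{\mathcal W}at^{kn+1}b$. If $x\notin c(t)$ and the last letter of $t$ occurs at least twice in $t$, then $xt=_{\mathcal W}xt^{n+1}$. If $y\notin c(t)$ and the first letter of $t$ occurs at least twice in $t$, then $ty=_{\mathcal W}t^{n+1}y$.

In each case both sides have length at least $2$, the same content and the same value, so we compare $\lambda,\rho,\kappa$. For $atb$ and $at^{kn+1}b$, on either side $\lambda=a$ iff $a\notin c(t)\cup\{b\}$; $\rho=b$ iff $b\notin c(t)\cup\{a\}$; $\kappa=a$ iff $a=b\notin c(t)$. For $xt$ and $xt^{n+1}$, on either side $\lambda=x$, and the last letter differs from $x$ and is repeated, so $\rho=\kappa=\varnothing$. The third claim is dual.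

**(F3)** Each word of length at least $2$ has exactly one of these forms: plain; $xt$ with $\lambda=x$, $\rho=\varnothing$; $ty$ with $\lambda=\varnothing$, $\rho=y$; $xty$ with $\lambda=x$, $\rho=y$, $x\ne y$ and $t$ possibly empty; $xtx$ with $\kappa=x$.

Indeed, if $\kappa\ne\varnothing$ the first and last letters coincide and are repeated, so $\lambda=\rho=\varnothing$. If $\lambda=x$ and $\rho=y$, then $x\ne y$ since $x$ occurs once and the length is at least $2$.

**(F4)** For nonempty finite $C\subseteq X$, every element of $F(C)$ is the value of a word with content exactly $C$. Write the element as a product of letters of $C$ and their inverses, replace $y^{-1}$ by $y^{n-1}$, and multiply by $y^n$ for all $y\in C$.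

**(F5)** Groups in $\mathcal W$ lie in $\mathcal G$. They satisfy $x^n=1$, since $x^2=_{\mathcal W}x^{n+2}$ by (F1). Suppose $\mathcal G\models u=v$ with $u,v\in X^+$; put $C=c(u)\cup c(v)$ and $e_C=\prod_{y\in C}y^n$. Both $(ue_C)^{n+1}$ and $(ve_C)^{n+1}$ are plain with content $C$ and value $\bar u=\bar v$, so they are $=_{\mathcal W}$. In a group with $x^n=1$ they evaluate to the values of $u$ and $v$. So groups in $\mathcal W$ satisfy $u=v$.

## 5. One subvariety for each End-closed set

We now make the construction of Section 1 precise. For End-closed $K\subseteq F$ let $T_K$ be the set of all plain words together with all words $xtx$ with $\kappa(xtx)=x$ and $\bar t\in K$. Put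
$$u\sim_Kv\iff u=_{\mathcal W}v,\ \text{ or }\ u,v\in T_K,\ c(u)=c(v),\ \bar u=\bar v .$$

**Proposition 2.** The relation $\sim_K$ is a fully invariant congruence containing $=_{\mathcal W}$. The corresponding variety $\mathcal U_K\subseteq\mathcal W$ satisfies $xtx=(xtx)^{n+1}$ (where $x\notin c(t)$, $t\ne\varnothing$) iff $\bar t\in K$. Hence $K\subseteq K'\iff\mathcal U_{K'}\subseteq\mathcal U_K$.

**Step 1: equivalence.** We check that $T_K$ is a union of $=_{\mathcal W}$-classes. Let $u\in T_K$ and $u=_{\mathcal W}v\neq u$. If $u$ is plain, so is $v$. If $u=xtx$ with $\kappa(u)=x$, then $v=xt'x$ with $\kappa(v)=x$, and $\bar u=\bar v$ gives $\bar t'=\bar t\in K$. So $v\in T_K$. Outside $T_K$ the relation is $=_{\mathcal W}$; inside $T_K$ it is "same content and value", which contains $=_{\mathcal W}$ there. So $\sim_K$ is an equivalence containing $=_{\mathcal W}$.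

**Step 2: multiplication.** We show that multiplying by a letter $s$ preserves $\sim_K$; only pairs $u,v\in T_K$ with $c(u)=c(v)$, $\bar u=\bar v$ need attention. The first and last letters of a word in $T_K$ are repeated. So $\rho(su)=\varnothing$, and $\lambda(su)$ is $s$ if $s\notin c(u)$ and $\varnothing$ otherwise. Also $\kappa(su)=\varnothing$: otherwise $su=st's$ with $s\notin c(t')$, so the last letter of $u=t's$ would occur only once in $u$. The same holds for $sv$, with the same $\lambda$, because $c(u)=c(v)$. By (1), $su=_{\mathcal W}sv$. Dually $us=_{\mathcal W}vs$.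

**Step 3: endomorphisms.** This is the only place where End-closedness enters. Let $\theta$ be an endomorphism of $X^+$. It preserves equality of contents and equality of values, so it suffices to show that $u\in T_K$ implies $\theta(u)\in T_K$. The first letter of $u$ is repeated, so the first letter of $\theta(u)$ is repeated; likewise for the last. Thus $\lambda(\theta(u))=\rho(\theta(u))=\varnothing$. If $\kappa(\theta(u))=\varnothing$, then $\theta(u)$ is plain and we are done.

Suppose $\kappa(\theta(u))=s$. Then $s$ occurs in $\theta(u)$ exactly twice, as first and as last letter. Let $y$ be the first letter of $u$. Then $\theta(y)$ begins with $s$, and $y$ occurs at least twice in $u$, so $y$ occurs exactly twice, and the image of its second occurrence begins at the final letter of $\theta(u)$. So $\theta(y)=s$ and $u=yty$ with $y\notin c(t)$. Here $t\ne\varnothing$, since otherwise $\theta(u)=ss$ and $\kappa(\theta(u))=\varnothing$. So $\kappa(u)=y$, and $u\in T_K$ forces $\bar t\in K$. Now $\theta(u)=s\theta(t)s$, and $\overline{\theta(t)}$ is the image of $\bar t$ under the endomorphism of $F$ induced by $\theta$, so it lies in $K$. Hence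 $\theta(u)\in T_K$.

**Step 4: which identities hold.** The word $(xtx)^{n+1}$ is plain with the content and value of $xtx$, and is not $=_{\mathcal W}xtx$ because $\kappa$ differs. So $xtx\sim_K(xtx)^{n+1}$ iff $xtx\in T_K$ iff $\bar t\in K$. If $K\subseteq K'$ then $\sim_K\subseteq\sim_{K'}$, so $\mathcal U_{K'}\subseteq\mathcal U_K$. Conversely, let $\mathcal U_{K'}\subseteq\mathcal U_K$ and let $g\in K$. By (F4) $g=\bar t$ for a nonempty word $t$; choose $x\notin c(t)$. Then $\mathcal U_K$, hence $\mathcal U_{K'}$, satisfies $xtx=(xtx)^{n+1}$, so $g\in K'$. $\square$

**The two smallest cases.** If $\mathcal G$ is trivial, $F=\{1\}$ and there are two End-closed sets. $\mathcal U_\varnothing=\operatorname{var}A$, and $\mathcal U_{\{1\}}$ satisfies $xyx=(xyx)^{n+1}$. If $\mathcal G=\mathcal A_2$ and $n=2$, the End-closed sets are $\varnothing,\{0\},F$, and we get $\mathcal U_\varnothing\supset\mathcal U_{\{0\}}\supset\mathcal U_F$. The middle variety satisfies $xy^2x=(xy^2x)^3$ but not $xyx=(xyx)^3$. It is not the join of a subvariety $\mathcal X_1$ of $\operatorname{var}A$ and a subvariety $\mathcal X_2$ of $\mathcal A_2$. Indeed, such an $\mathcal X_1\subseteq\mathcal U_{\{0\}}\cap\operatorname{var}A$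 would satisfy $xyx=xy^2x=(xy^2x)^3=(xyx)^3$, the outer equalities by Lemma 1; $\mathcal X_2$ satisfies $xyx=(xyx)^3$ because it satisfies $w=w^3$; so the join would satisfy it too. Thus we cannot study $L(\operatorname{var}A\vee\mathcal G)$ by looking at the two factors separately.

**The pentagons.** For any $\mathcal G$, a nonempty End-closed $K$ contains $1$, since the trivial endomorphism sends everything to $1$. I claim that all $\mathcal U_K$ with $K\neq\varnothing$ have the same meet and the same join with $\operatorname{var}A$. *Join:* $\sim_K$ implies equality of values, so $\mathcal G\subseteq\mathcal U_K\subseteq\mathcal W$ and $\mathcal U_K\vee\operatorname{var}A=\mathcal W$. *Meet:* as $\sim_{\{1\}}\subseteq\sim_K\subseteq\sim_F$, it suffices that every pair in $\sim_F$ lies in the congruence generated by $\sim_{\{1\}}$ and the theory of $A$. Let $u,v\in T_F$ with $c(u)=c(v)$. If $u=xtx$ with $\kappa(u)=x$, then in $A$ we have $u=xt^nx$, next $xt^nx\sim_{\{1\}}(xt^nx)^{n+1}$ because $\overline{t^n}=1$, and in $A$ again $(xt^nx)^{n+1}=u^{n+1}$. If $u$ is plain, $u=u^{n+1}$ in $A$. The same holds for $v$, and $u^{n+1}=v^{n+1}$ in $A$. So any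 chain of nonempty End-closed sets fits on one side of a pentagon, and this is exactly where the argument from modularity in Section 2 breaks. What remains is to find groups with long chains of End-closed sets. Abelian groups will not do.

**Lemma 3.** If $\mathcal G=\mathcal A_m$, there are finitely many End-closed subsets of $F$.

*Proof.* Write $F$ additively, as a free $\mathbb Z_m$-module on $X$. Let $v=\sum a_ix_i\in F$ and let $d$ be the greatest common divisor of $m$ and all $a_i$. Then $\eta(v)\in dF$ for every endomorphism $\eta$. Conversely choose integers $c_i$ with $\sum a_ic_i\equiv d\pmod m$; for any $g\in F$ the endomorphism sending $x_i\mapsto c_ig$ for the letters occurring in $v$ takes $v$ to $dg$. So the orbit of $v$ under endomorphisms is $dF$. Every End-closed set is therefore a union of sets $dF$ with $d\mid m$, and there are finitely many such unions. $\square$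

**Lemma 4.** Suppose $F$ contains elements $h_1,h_2,\dots$ such that $h_i\ne\theta(h_j)$ for all $i\neq j$ and all endomorphisms $\theta$ of $F$. Then $(2^{\mathbb N},\subseteq)$ order-embeds in $L(\mathcal W)$.

*Proof.* For $I\subseteq\mathbb N$ let $K_I=\bigcup_{i\in I}\operatorname{End}(F)h_i$. It is End-closed, and $h_j\in K_I$ iff $j\in I$, by hypothesis. So $K_I\subseteq K_J\iff I\subseteq J$, and Proposition 2 gives $\mathcal U_{K_J}\subseteq\mathcal U_{K_I}\iff I\subseteq J$. Hence $I\mapsto\mathcal U_{K_{\mathbb N\setminus I}}$ is an order embedding. In particular, with $I_c=\{c,c+1,\dots\}$,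
$$\mathcal U_{K_{I_1}}\subsetneq\mathcal U_{K_{I_2}}\subsetneq\mathcal U_{K_{I_3}}\subsetneq\cdots$$
is an infinite strictly ascending chain. $\square$

## 6. An infinite antichain in the free group of $\mathcal A_p\mathcal A_q$

Let $p\neq q$ be primes, $\zeta$ a primitive $q$-th root of unity over $\mathbb F_p$, $k=\mathbb F_p(\zeta)$, and
$$H_0=k\times\mathbb Z_q,\qquad (b,i)(b',i')=(b+\zeta^ib',\,i+i').$$
This is a semidirect product; $k\times\{0\}$ is a normal elementary abelian $p$-subgroup with quotient $\mathbb Z_q$, so $H_0\in\mathcal A_p\mathcal A_q$. For $p=3$, $q=2$ we have $\zeta=-1$, $k=\mathbb F_3$, and $H_0$ is nonabelian of order $6$, so $H_0\cong S_3$. We have the rule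
$$(b',i')(b,0)(b',i')^{-1}=(\zeta^{i'}b,0). \tag{2}$$
Now let $F=F_{\mathcal A_p\mathcal A_q}(X)$. The plan is to build, for suitable $E\subseteq\mathbb F_q^m$, an element $h\in F$ whose image under a homomorphism to $H_0$ is nontrivial only if the images of $x_1,\dots,x_m$, read modulo $k$, form a vector of $E$. An endomorphism taking one such element to another will then produce a linear map taking one set $E$ into another. So we first look for sets $E_1,E_2,\dots$ admitting no such linear maps.

**Definition ($E_{m,s}$).** For $1\le s\le m$ let $E_{m,s}\subseteq\mathbb F_q^m$ be the set of vectors with at most $s-1$ zero coordinates. Then $0\notin E_{m,s}$, and $E_{m,s}$ is closed under multiplication by nonzero scalars.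

The two extreme families do not work. For $s=m$ we get all nonzero vectors, and for $m<m'$ any injective linear map $\mathbb F_q^m\to\mathbb F_q^{m'}$ carries nonzero vectors to nonzero vectors. For $s=1$ we get the vectors with no zero coordinate, and $a\mapsto(a_1,a_1,\dots,a_1)$ carries one such set into another. The parameter $s$ has to be chosen in between: large compared with the earlier $m$, small compared with the new one. Two facts tell us how.

**(a)** *Every subspace $U\subseteq\mathbb F_q^m$ of codimension $d<s$ meets $E_{m,s}$.* There is a set $I$ of $m-d$ coordinates such that $U$ projects onto $\mathbb F_q^I$. So $U$ contains a vector equal to $1$ on all of $I$, which has at most $d\le s-1$ zeros.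

**(b)** *If $U$ is a subspace with $q^{\dim U}(s-1)<m$, then some coordinate is nonzero on all of $U\cap E_{m,s}$.* There are at most $q^{\dim U}$ vectors in $U\cap E_{m,s}$, and each excludes at most $s-1$ coordinates.

Put $s_1=m_1=2$, $s_{j+1}=m_j+1$, and choose $m_{j+1}>q^{m_j}s_{j+1}$. Then $2\le s_j\le m_j$ for all $j$ and the $m_j$ increase. Let $E_j=E_{m_j,s_j}\subseteq\mathbb F_q^{m_j}$.

**Lemma 5.** For $i\ne j$ there is no linear map $L:\mathbb F_q^{m_i}\to\mathbb F_q^{m_j}$ with $L(E_i)\subseteq E_j$.

*Proof.* Suppose $L$ is such a map. If $i>j$, then $\ker L$ has codimension at most $m_j\le m_{i-1}=s_i-1<s_i$, so it meets $E_i$ by (a), giving $0\in E_j$, a contradiction. If $i<j$, then $U=\operatorname{im}L$ has dimension at most $m_i\le m_{j-1}$, so $q^{\dim U}(s_j-1)<q^{m_{j-1}}s_j<m_j$. By (b), some coordinate functional $\ell$ is nonzero on every vector of $U\cap E_j\supseteq L(E_i)$. Then $\ker(\ell L)$ has codimension at most $1<s_i$ and misses $E_i$, contradicting (a). $\square$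

**Step 1: the elements $h_j$.** The purpose is to encode the indicator function of $E=E_j$ in group exponents by a finite Fourier transform. Let $m=m_j$, and identify $\{0,\dots,q-1\}^m$ with $\mathbb F_q^m$. For $r\in\mathbb F_q^m$ let
$$f_r=q^{-m}\sum_{a\in E}\zeta^{-r\cdot a}\in k .$$
Since $pE=E$ (as $p$ is a nonzero scalar in $\mathbb F_q$) and $q^{-m}\in\mathbb F_p$, raising to the $p$-th power permutes the summands: $f_r^p=f_r$. So $f_r\in\mathbb F_p$ and $f_r$ may be used as an exponent modulo $p$. For $c\in\mathbb F_q^m$ the sum $\sum_r\zeta^{r\cdot c}$ is $q^m$ if $c=0$ and $0$ otherwise, so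
$$\sum_rf_r\zeta^{r\cdot a}=q^{-m}\sum_{b\in E}\sum_r\zeta^{r\cdot(a-b)}=1_E(a)\qquad(a\in\mathbb F_q^m).$$
With distinct letters $z,x_1,x_2,\dots\in X$ define
$$h_j=\prod_{r\in\{0,\dots,q-1\}^m}\bigl(x^r\,z^q\,x^{-r}\bigr)^{f_r}\in F,\qquad x^r=x_1^{r_1}\cdots x_m^{r_m},$$
in some fixed order of factors, with $f_r$ represented by an integer in $\{0,\dots,p-1\}$.

**Step 2: the value of $h_j$ in $H_0$.** Let $\varphi:F\to H_0$ be a homomorphism with $\varphi(z)=(b,i)$ and $\varphi(x_l)=(b_l,a_l)$. We have $\varphi(z^q)=(b(1+\zeta^i+\dots+\zeta^{(q-1)i}),0)$, which is $(qb,0)$ if $i=0$ and $(0,0)$ if $i\neq0$. The second component of $\varphi(x^r)$ is $r\cdot a$ with $a=(a_1,\dots,a_m)$. By (2), $\varphi(x^rz^qx^{-r})=(\zeta^{r\cdot a}qb,0)$ when $i=0$. Multiplying the factors, which lie in the abelian group $k\times\{0\}$, we get $qb\sum_rf_r\zeta^{r\cdot a}$, that is,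
$$\varphi(h_j)=\begin{cases}(qb\,1_{E_j}(a_1,\dots,a_{m_j}),\,0)& i=0,\\ (0,0)& i\ne0.\end{cases}\tag{3}$$

**Example.** Let $p=3$, $q=2$, $j=1$. Then $m_1=s_1=2$, $E_1=\{(0,1),(1,0),(1,1)\}$, $\zeta=-1$ and $q^{-m}=1$ in $\mathbb F_3$. We find $f_{00}=3=0$, and $f_{10}=1-1-1=2$, $f_{01}=2$, $f_{11}=-1-1+1=2$. So
$$h_1=(x_1z^2x_1^{-1})^2(x_2z^2x_2^{-1})^2(x_1x_2z^2x_2^{-1}x_1^{-1})^2,$$
in a suitable order of the factors. For $i=0$ its value has first component $4b\bigl((-1)^{a_1}+(-1)^{a_2}+(-1)^{a_1+a_2}\bigr)$. This is $12b=0$ for $a=(0,0)$ and $-4b=2b$ for the three vectors of $E_1$, as (3) predicts. In semigroup terms ($n=6$), $t=(x_1z^2x_1^5)^2(x_2z^2x_2^5)^2(x_1x_2z^2x_2^5x_1^5)^2$ is a word with value $h_1$.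

**Lemma 6.** For $i\neq j$, $h_i\ne\theta(h_j)$ for every endomorphism $\theta$ of $F$.

*Proof.* Suppose $h_i=\theta(h_j)$. For $a\in\mathbb F_q^{m_i}$ let $\varphi_a:F\to H_0$ send $z\mapsto(1,0)$, $x_l\mapsto(0,a_l)$ for $l\le m_i$, and all other letters to the identity. Let $\pi:H_0\to\mathbb Z_q$ be the projection. The homomorphism $\pi\varphi_a$ sends $x_c\mapsto a_c$ for $c\le m_i$ and all other letters to $0$, so
$$\pi\varphi_a\theta(x_l)=\sum_{c\le m_i}\epsilon_{lc}a_c,$$
where $\epsilon_{lc}$ is the exponent sum modulo $q$ of $x_c$ in $\theta(x_l)$. This is well defined on $F$, being the homomorphism $F\to\mathbb Z_q\in\mathcal A_p\mathcal A_q$ that sends $x_c\mapsto1$ and the other letters to $0$. So $L(a)=(\pi\varphi_a\theta(x_l))_{l\le m_j}$ is linear in $a$. Let $a\in E_i$. By (3), $\varphi_a(h_i)=(q,0)$, which is nontrivial as $q\ne0$ in $\mathbb F_p$. So $(\varphi_a\theta)(h_j)$ is nontrivial, and (3), applied to the homomorphism $\varphi_a\theta$ and to $h_j$, gives $L(a)\in E_j$. Thus $L(E_i)\subseteq E_j$, contradicting Lemma 5. $\square$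

**Proof of item 3 of the Main Theorem.** By Lemma 6 the hypothesis of Lemma 4 holds for $\mathcal G=\mathcal A_p\mathcal A_q$, so $(2^{\mathbb N},\subseteq)$ order-embeds in $L(\mathcal W)$. Since $2^{\mathbb N}$ is uncountable and contains infinite strictly ascending and descending chains, the rest of item 3 follows. $\square$

## 7. The groups inside a subvariety

For items 1 and 2 we need all subvarieties of $\mathcal W=\operatorname{var}A\vee\mathcal G$, for a general group variety $\mathcal G$ with $x^n=1$, $n\ge2$. The aim of this and the next two sections is to show that a subvariety is determined by two End-closed sets and finitely many yes/no answers. Let $\mathcal U\subseteq\mathcal W$ be a subvariety and $\approx$ its equational theory; so $=_{\mathcal W}$ is contained in $\approx$.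

**Definition ($H(\mathcal U)$, $N(\mathcal U)$).** $H(\mathcal U)$ is the variety of groups in $\mathcal U$, and $N(\mathcal U)=\{h\in F: h=1\text{ holds in }H(\mathcal U)\}$.

By (F5), $H(\mathcal U)\subseteq\mathcal G$, so the definition of $N(\mathcal U)$ makes sense. $N(\mathcal U)$ is a fully invariant, hence End-closed, subgroup of $F$ and determines $H(\mathcal U)$. Moreover $H(\mathcal U)\models u=v$ iff $\bar u\equiv\bar v\pmod{N(\mathcal U)}$. In particular $u\approx v$ implies $\bar u\equiv\bar v\pmod{N(\mathcal U)}$. For example, if $\mathcal U=\operatorname{var}A$, then $H(\mathcal U)$ is trivial by (F5) applied with trivial $\mathcal G$, so $N(\mathcal U)=F$.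

**Duality.** The presentation of $A$ is symmetric under reversal, so $A$ is anti-isomorphic to itself; every group is anti-isomorphic to itself by inversion. So reversing all words in the theory of a subvariety of $\mathcal W$ gives the theory of another subvariety of $\mathcal W$ with the same groups, hence the same $N$; it contains $SL$ iff the first one does. Reversal interchanges $\lambda$ and $\rho$ and preserves $\kappa$ and plainness. So once a statement is proved for all subvarieties (or all those containing $SL$), its left–right dual is proved as well.

## 8. Subvarieties containing the semilattices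

In this section $SL\subseteq\mathcal U$, so $u\approx v$ implies $c(u)=c(v)$. Write $N=N(\mathcal U)$.

**(C1)** *If $u,v$ are plain, $c(u)=c(v)$ and $\bar u\equiv\bar v\pmod N$, then $u\approx v$.* This says that on plain words only content and group value matter, and it is what makes $N$ useful.

Let $C=c(u)$. A product $ww'$ of plain words of content $C$ is plain: the first letter is repeated in $w$, the last letter is repeated in $w'$, and the first letter occurs at least three times in $ww'$ (twice in $w$, once in $w'$), so $\kappa(ww')=\varnothing$. So the plain words of content $C$ form, modulo $=_{\mathcal W}$, a semigroup. The map $w\mapsto\bar w$ from it to $F(C)$ is a homomorphism; it is injective by (F1). It is onto: by (F4) an element of $F(C)$ is the value of a word of content $C$, and the $(n+1)$st power of this word is plain with the same content and value. So this semigroup is a group isomorphic to $F(C)$. Its image in $X^+/{\approx}$ is a group in $\mathcal U$, hence in $H(\mathcal U)$. For $y\in C$ let $y^*=(ye_C)^{n+1}$, where $e_C=\prod_{y\in C}y^n$; this is plain of content $C$ and value $\bar y$. Let $u^*,v^*$ be obtained from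 $u,v$ by substituting $y\mapsto y^*$. They are products of plain words of content $C$, hence plain of content $C$, with values $\bar u,\bar v$; so $u=_{\mathcal W}u^*$ and $v=_{\mathcal W}v^*$ by (F1). Since $H(\mathcal U)\models u=v$, evaluating at the classes of the $y^*$ in our group gives $u^*\approx v^*$. So $u\approx v$.

Let $P_\ell$ be the statement $xy^n\approx x^{n+1}y^n$ and $P_r$ its dual $y^nx\approx y^nx^{n+1}$, where $x\neq y$.

**(C2)** *If $u\approx v$, $|u|,|v|\ge2$ and $\lambda(u)=x\ne\lambda(v)$, then $P_\ell$ holds.* Dually for $\rho$ and $P_r$. So a single failure to respect $\lambda$ has a definite cause.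

Choose a letter $y\ne x$, substitute $y^n$ for all letters other than $x$, and multiply on the right by $y^n$. Then $u$ becomes $x$ followed by a power of $y$ with exponent a multiple of $n$, and this is $=_{\mathcal W}xy^n$: content $\{x,y\}$, $\lambda=x$, $\rho=\kappa=\varnothing$, value $\bar x$. As $c(v)=c(u)\ni x$, the word $v$ becomes some $v'$ with content $\{x,y\}$. If $v$ begins with $x$, then $x$ occurs at least twice in $v$, and $v'$ ends with $y^n$, so $\lambda(v')=\rho(v')=\varnothing$, and $\kappa(v')=\varnothing$ since the end letters differ. Otherwise $v'$ begins and ends with $y^n$ with an $x$ in between, so $y$ occurs at least four times and $v'$ is plain again. Since $\bar v'\equiv \bar x\pmod N$, (C1) gives $v'\approx x^{n+1}y^n$. So $xy^n\approx x^{n+1}y^n$.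

**(C3)** *If $P_\ell$ holds, $|w|\ge3$, $\lambda(w)=x$ and $w=xt$, then $w\approx x^{n+1}t$, which has $\lambda=\kappa=\varnothing$ and the same $\rho$ as $w$.* Dually for $P_r$. This turns $P_\ell$ into a reduction of arbitrary long words.

As $|t|\ge2$, there is $z\in c(t)$ with $z\ne\rho(w)$: if $c(t)=\{\rho(w)\}$, then $\rho(w)$ would occur $|t|\ge2$ times. Note $x\notin c(t)$, so $z\ne x$ and the last letter of $t$ is not $x$. Inserting $z^n$ before $t$, in $xt$ or in $x^{n+1}t$, changes neither the content nor the value. It does not change $\rho$: if $\rho(w)=y$, then $z\neq y$ and $y$ still occurs once; if $\rho(w)=\varnothing$, the last letter was repeated and stays repeated. The words $xt$ and $xz^nt$ have $\lambda=x$ and $\kappa=\varnothing$; the words $x^{n+1}z^nt$ and $x^{n+1}t$ have $\lambda=\varnothing$, and $\kappa=\varnothing$ because they begin with $x$ and do not end with $x$. So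
$$xt=_{\mathcal W}xz^nt\approx x^{n+1}z^nt=_{\mathcal W}x^{n+1}t,$$
the middle step by $P_\ell$. Since the last letter is not $x$, $x^{n+1}t$ has the same $\rho$ as $xt$.

**(C4)** For $t\ne\varnothing$ and $x\notin c(t)$ call $xtx$ *killed* if $xtx\approx(xtx)^{n+1}$. *If $x't'x'$ is killed and $\bar t=\eta(\bar t')$ for an endomorphism $\eta$ of $F$, then $xtx$ is killed.* The purpose is to attach an End-closed set to $\mathcal U$.

Let $C=c(t)$. Compose $\eta$ with the retraction of $F$ onto $F(C)$ that sends the letters outside $C$ to $1$; it fixes $\bar t$, so we may assume $\eta(F)\subseteq F(C)$. For $y\in c(t')$ choose by (F4) a word $s_y$ with content $C$ and value $\eta(\bar y)$. Substituting $y\mapsto s_y$ and $x'\mapsto x$ in $x't'x'\approx(x't'x')^{n+1}$ gives $xsx\approx(xsx)^{n+1}$ with $c(s)=C$ and $\bar s=\eta(\bar t')=\bar t$. Now $xsx=_{\mathcal W}xtx$ by (1), as both have $\kappa=x$ and the same content and value. So $xtx\approx(xtx)^{n+1}$.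

Every element of $F$ is $\bar t$ for some nonempty word $t$, by (F4), and there is always a letter $x\notin c(t)$. So
$$K(\mathcal U)=\{\bar t:\ xtx\text{ is killed}\}$$
is an End-closed subset of $F$, and (taking $\eta$ the identity) $xtx$ is killed iff $\bar t\in K(\mathcal U)$. For the varieties of Section 5, $K(\mathcal U_K)=K$ by Proposition 2; note that $SL\subseteq\mathcal U_K$, since $\sim_K$ preserves content.

**(C5)** *If $u\approx v$, $|u|,|v|\ge2$, $u=xtx$ and $\kappa(u)=x\ne\kappa(v)$, then $u$ is killed.* This is the analogue of (C2) for $\kappa$.

Substitute $z\mapsto z^{n+1}$ for all letters $z\neq x$, giving $u'\approx v'$. Then $u'=_{\mathcal W}u$: content, value and $\kappa=x$ are unchanged. In $v'$ every letter other than $x$ occurs at least three times, and there is such a letter since $c(v)=c(u)\neq\{x\}$. So $\lambda(v'),\rho(v'),\kappa(v')\in\{x,\varnothing\}$.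

Suppose first $\lambda(v')=\rho(v')=\varnothing$. If $\kappa(v')=x$, then $x$ occurs in $v'$, hence in $v$, exactly twice and at both ends, with other letters between, so $\kappa(v)=x$, a contradiction. So $v'$ is plain.

Otherwise, up to duality, $\lambda(v')=x$; write $v'=xt''$, with $|v'|\ge3$. Since $\lambda(u')=\varnothing$, (C2) applied to $v'\approx u'$ gives $P_\ell$, and (C3) gives $v'\approx x^{n+1}t''$. This word has $\lambda=\kappa=\varnothing$, and its last letter is not $x$ and is repeated, so it is plain.

In both cases $u$ is $\approx$ a plain word of the same content and congruent value. The word $u^{n+1}$ is also plain, with the content and value of $u$, so (C1) gives $u\approx u^{n+1}$.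

**(C6)** Words of length $1$ and $2$ need separate treatment. For letters $x\ne y$ let $Q_1$: $x\approx x^{n+1}$; $Q_2$: $xy\approx yx$; $Q_3$: $xy\approx v$ for some $v$ with $|v|\ge3$.

*If $x\approx v\ne x$, then $Q_1$ holds.* Here $v=x^k$ with $k\ge2$; it is plain with value $\equiv\bar x$, so $v\approx x^{n+1}$ by (C1).

*If $Q_3$ holds, then $P_\ell$ or $P_r$ holds, and $xy\approx r$, where $r=x^{n+1}y^{n+1}$ if both hold, $r=x^{n+1}y$ if only $P_\ell$ holds, and $r=xy^{n+1}$ if only $P_r$ holds.* Let $xy\approx v$ with $|v|\ge3$; then $c(v)=\{x,y\}$. If neither $P_\ell$ nor $P_r$ held, (C2) and its dual would give $\lambda(v)=x$ and $\rho(v)=y$, so $v=xty$ with $c(t)=\varnothing$ and $|v|=2$, a contradiction.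

Suppose both hold. If $\kappa(v)\ne\varnothing$, then, as $\kappa(xy)=\varnothing$, $v$ is killed by (C5) and $v\approx v^{n+1}$, which is plain. If $\kappa(v)=\varnothing$, remove $\lambda$, if it is nonempty, by (C3), and then $\rho$, if it is nonempty, by the dual of (C3), which leaves $\lambda=\varnothing$ unchanged and keeps $\kappa=\varnothing$; the result is plain. Either way $v$ is $\approx$ a plain word with content $\{x,y\}$ and value $\equiv\overline{xy}$, which is $\approx x^{n+1}y^{n+1}$ by (C1).

Suppose only $P_\ell$ holds. Since $P_r$ fails, the dual of (C2) gives $\rho(v)=\rho(xy)=y$. So $y$ occurs once in $v$, at the end, and $v=x^ky$ with $k\ge2$. From $\overline{x^ky}\equiv\overline{xy}$ we get $\overline{x^k}\equiv\bar x\pmod N$, so $x^k\approx x^{n+1}$ by (C1), and $v\approx x^{n+1}y$. The remaining case is dual.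

**(C7)** *If $u,v$ have length at least $2$ and agree in $c,\lambda,\rho,\kappa$, and $\bar u\equiv\bar v\pmod N$, then $u\approx v$.* This converts equality of data back into an identity. By (F3), $u$ and $v$ have the same form.

* Plain: this is (C1).
* $u=xt$, $v=xt'$ with $\lambda=x$, $\rho=\varnothing$. Then $t,t'\neq\varnothing$, $x\notin c(t)=c(t')$, and $\bar t\equiv\bar t'$ by cancellation modulo $N$. The last letter of $t$ is repeated in $u$ and is not $x$, so it is repeated in $t$; likewise for $t'$. The words $t^{n+1},t'^{\,n+1}$ are plain, so $t^{n+1}\approx t'^{\,n+1}$ by (C1), and by (F2) $u=_{\mathcal W}xt^{n+1}\approx xt'^{\,n+1}=_{\mathcal W}v$.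
* $u=ty$, $v=t'y$ with $\lambda=\varnothing$, $\rho=y$. Then $t,t'\ne\varnothing$, $y\notin c(t)=c(t')$, the first letters of $t$ and $t'$ are repeated in $t$ and $t'$ respectively, and $\bar t\equiv\bar t'$. So $u=_{\mathcal W}t^{n+1}y\approx t'^{\,n+1}y=_{\mathcal W}v$.
* $u=xty$, $v=xt'y$ with $\lambda=x$, $\rho=y$. Here $x,y\notin c(t)\cup c(t')$, so $c(t)=c(t')$. If $t=\varnothing$ then $t'=\varnothing$ and $u=v$. Otherwise $\bar t\equiv\bar t'$ and $u=_{\mathcal W}xt^{n+1}y\approx xt'^{\,n+1}y=_{\mathcal W}v$ by (F2) and (C1).
* $u=xtx$, $v=xt'x$ with $\kappa=x$. Here $t,t'\ne\varnothing$, $c(t)=c(t')$, $\bar t\equiv\bar t'$, and $u=_{\mathcal W}xt^{n+1}x\approx xt'^{\,n+1}x=_{\mathcal W}v$ by (F2) and (C1).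

**Proposition 7.** A subvariety $\mathcal U\supseteq SL$ of $\mathcal W$ is determined by $N(\mathcal U)$, $K(\mathcal U)$ and the truth values of $P_\ell,P_r,Q_1,Q_2,Q_3$.

*Proof.* Let $\mathcal U,\mathcal U'\supseteq SL$ have the same data and let $u\approx_{\mathcal U}v$. We show $u\approx_{\mathcal U'}v$; by symmetry the theories then coincide.

**Step 1: reduction.** The purpose is to replace $u,v$ by words in a normal shape without leaving their classes in either variety. First replace a letter $x$ by $x^{n+1}$ if $Q_1$ holds, and a product $xy$ of distinct letters by $r$ of (C6) if $Q_3$ holds. Then, for words $w$ with $|w|\ge3$: remove $\lambda$ if $P_\ell$ holds, remove $\rho$ if $P_r$ holds, by (C3) and its dual; and replace $w=xtx$ with $\kappa(w)=x$ by $w^{n+1}$ if $\bar t\in K$. Removing $\lambda$ keeps $\rho$ and gives $\kappa=\varnothing$, and dually; $w^{n+1}$ is plain; lengths stay at least $3$. So the process ends. These reductions depend only on the data and are valid in both varieties, so we may assume $u,v$ reduced.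

**Step 2: short words.** If $u$ or $v$ is a letter, then $u=v$: otherwise $Q_1$ holds by (C6), and then letters are not reduced. Suppose $u=xy$ with $x\neq y$. As $u$ is reduced, $Q_3$ fails, so $|v|\le2$, and $c(v)=\{x,y\}$. So $v=xy$, or $v=yx$ and $Q_2$ holds, in $\mathcal U$ and therefore in $\mathcal U'$. In both cases $u\approx_{\mathcal U'}v$. The same applies if $v$ is a product of two distinct letters.

**Step 3: the remaining words.** Now each of $u,v$ is the square of a letter or has length at least $3$; and $c(u)=c(v)$, $\bar u\equiv\bar v\pmod N$. If $\lambda(u)\neq\lambda(v)$, then $P_\ell$ holds by (C2). But then both words have $\lambda=\varnothing$ (squares always do, and longer words because they are reduced), a contradiction. Likewise for $\rho$. If $\kappa(u)\ne\kappa(v)$, then by (C5) one of $u,v$ is a killed word $xtx$, so $\bar t\in K$ and this word is not reduced, a contradiction. So $u,v$ agree in $c,\lambda,\rho,\kappa$, and (C7) applied in $\mathcal U'$ gives $u\approx_{\mathcal U'}v$. $\square$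

## 9. Subvarieties not containing the semilattices

Now let $SL\not\subseteq\mathcal U$. Some identity of $\mathcal U$, say $u\approx v$, has a letter $x\in c(u)\setminus c(v)$, after exchanging the sides if needed. The first aim is to show that all $n$-th powers are $\approx$. Substitute a letter $y\ne x$ for all letters other than $x$, multiply on the right by $y$, and take $2n$-th powers. The left side becomes a word of content $\{x,y\}$ and value $1$ in which each letter occurs at least $2n\geq4$ times, so it is plain; the right side becomes a power of $y$ with value $1$ and exponent at least $2$. By (F1) these are $=_{\mathcal W}$ to $x^ny^n$ and $y^n$. So $x^ny^n\approx y^n$. Exchanging the two letters, $y^nx^n\approx x^n$. Therefore $x^n\approx y^nx^n=_{\mathcal W}x^ny^n\approx y^n$, and substitution gives the following.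

**(D1)** $s^n\approx t^n$ for all words $s,t$. Hence $s^nw\approx w^{n+1}\approx ws^n$ for all words $s,w$.

**(D2)** *$w\approx w^{n+1}$ if $|w|\ge3$ or $w=xx$.* So all words but letters and products of two distinct letters behave as in a group. Let $w=atb$ with letters $a,b$ and $t\ne\varnothing$. By (F2) with $k=2$ and (D1),
$$w=_{\mathcal W}a\,t^n\,t\,t^n\,b\approx a\,a^n\,t\,b^n\,b .$$
In the last word the first letter $a$ and the last letter $b$ each occur at least three times, so it is plain. It has the content and value of $w$, hence is $=_{\mathcal W}w^{n+1}$. For $xx$ use (F1).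

**(D3)** *$u^{n+1}\approx v^{n+1}$ iff $H(\mathcal U)\models u=v$.* (⇒) is clear, since $H(\mathcal U)\models x^n=1$. For (⇐) we produce a group in $\mathcal U$. Let $S=X^+/{\approx}$, and let $\epsilon\in S$ be the common class of all $s^n$. It is idempotent, since $s^ns^n=(s^2)^n$. By (D1) it is central and $\epsilon f=f^{n+1}$ for all $f\in S$; also $(\epsilon f)^n=\epsilon$, being an $n$-th power. So $\epsilon S$ is a group with identity $\epsilon$, in which $(\epsilon f)^{n-1}$ is the inverse of $\epsilon f$; it lies in $\mathcal U$, hence in $H(\mathcal U)$. The map $f\mapsto\epsilon f$ is a homomorphism. Evaluating $u=v$ at the elements $\epsilon x$, where $x$ runs over the classes of letters, gives $\epsilon u=\epsilon v$ in $S$, that is, $u^{n+1}\approx v^{n+1}$.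

**Proposition 8.** A subvariety $\mathcal U\not\supseteq SL$ of $\mathcal W$ is determined by $N(\mathcal U)$ and the truth values of $R_1$: $x\approx x^{n+1}$; $R_2$: $xy\approx(xy)^{n+1}$; $R_3$: $xy\approx yx$ (with $x\ne y$).

*Proof.* Replace $w$ by $w^{n+1}$ in each of these cases: $|w|\ge3$ or $w=xx$; $w$ is a letter and $R_1$ holds; $w=xy$ with $x\ne y$ and $R_2$ holds. By (D2) these replacements are valid in $\mathcal U$, and they depend only on the data. After them, each word is a letter (then $R_1$ fails), or a product of two distinct letters (then $R_2$ fails), or an $(n+1)$st power. Let $u\approx v$ be distinct words of these kinds.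

**Step 1: $u=x$ is a letter.** We show this is impossible. Here $R_1$ fails. If $v$ is another letter, $\mathcal U$ is trivial and $R_1$ holds, a contradiction. If $v=w^{n+1}$, then $H(\mathcal U)\models x=w$, so $x^{n+1}\approx w^{n+1}\approx x$ by (D3), a contradiction. If $v=yz$ with $y\ne z$, substitute $y$ for $z$ when $x\notin\{y,z\}$, and $x$ for both $y$ and $z$ otherwise. This gives $x\approx s^2\approx(s^2)^{n+1}$ for a letter $s$, which is impossible by the previous case.

**Step 2: $u=xy$ with $x\neq y$, and $v$ is not a letter.** We show $v=yx$ and $R_3$ holds. Here $R_2$ fails. If $v=w^{n+1}$, then $H(\mathcal U)\models xy=w$ and $(xy)^{n+1}\approx w^{n+1}\approx xy$, a contradiction. If $v=zt$ with letters $z\ne t$ and $\{z,t\}\ne\{x,y\}$, some letter of $v$ is not in $\{x,y\}$. Substituting its cube for it makes $xy\approx$ a word of length at least $3$, which is $\approx$ its $(n+1)$st power by (D2); this is impossible by the previous case. So $v=yx$, and $R_3$ holds. The case of $v$ a letter, and the cases with $u$ and $v$ exchanged, are covered by symmetry.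

**Step 3: both $u,v$ are $(n+1)$st powers.** By (D3), whether $u\approx v$ depends only on $H(\mathcal U)$, that is, on $N(\mathcal U)$.

So for words of the reduced kinds, and hence for all words, $\approx$ is determined by the data. $\square$

## 10. Finiteness, ACC, and intervals above $\operatorname{var}A$

**Corollary 9.** If the End-closed subsets of $F$ satisfy DCC, then $L(\operatorname{var}A\vee\mathcal G)$ has ACC. If there are finitely many End-closed subsets, $L(\operatorname{var}A\vee\mathcal G)$ is finite.

*Proof.* The sets $N(\mathcal U)$ and $K(\mathcal U)$ are End-closed, so the second statement is immediate from Propositions 7 and 8. For the first, let $\mathcal U_1\subset\mathcal U_2\subset\cdots$ be strictly ascending. Once some $\mathcal U_i$ contains $SL$, all later ones do; so eventually all or none contain $SL$. Each of the statements $P_\ell,P_r,Q_i,R_i$, if true for a variety, is true for its subvarieties (for $Q_3$ with the same $v$), within the case considered. So along the chain each truth value can only pass from true to false, and is eventually constant. The sets $N(\mathcal U_i)$, and in the first case $K(\mathcal U_i)$,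 are weakly descending, since a larger variety satisfies fewer identities; so they stabilize by DCC. By Propositions 7 and 8 the $\mathcal U_i$ stabilize, a contradiction. $\square$

**Corollary 10.** For $\mathcal H\subseteq\mathcal G$ the maps $\mathcal X\mapsto\operatorname{var}A\vee\mathcal X$ and $\mathcal U\mapsto H(\mathcal U)$ are mutually inverse order isomorphisms between $[\mathcal H,\mathcal G]$ and $[\operatorname{var}A\vee\mathcal H,\operatorname{var}A\vee\mathcal G]$.

*Proof.* Let $\mathcal U$ be in the second interval. We read off its data from $A\in\mathcal U$. The subsemigroup $\{e,0\}$ gives $SL\subseteq\mathcal U$. With $x\mapsto a$, $y\mapsto e$ we get $ae\neq0=a^{n+1}e$, so $P_\ell$ fails; dually $P_r$ fails. With $x\mapsto a$ and letters of $t$ to $e$ we get $aea\ne0=(aea)^{n+1}$, so no $xtx$ is killed and $K(\mathcal U)=\varnothing$. $Q_1$ fails since $a\ne0=a^{n+1}$. $Q_2$ fails since $ae\ne ea$. $Q_3$ fails, since by (C6) it would imply $P_\ell$ or $P_r$. So by Proposition 7, $\mathcal U$ is determined within the interval by $N(\mathcal U)$, i.e. by $H(\mathcal U)$.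

By (F5) with $\mathcal X$ in place of $\mathcal G$, $H(\operatorname{var}A\vee\mathcal X)=\mathcal X$ for $\mathcal X\in[\mathcal H,\mathcal G]$. In particular, from $\operatorname{var}A\vee\mathcal H\subseteq\mathcal U\subseteq\operatorname{var}A\vee\mathcal G$ we get $H(\mathcal U)\in[\mathcal H,\mathcal G]$. The varieties $\mathcal U$ and $\operatorname{var}A\vee H(\mathcal U)$ both lie in the interval and have the same groups, hence the same data, hence coincide. Both maps preserve order. $\square$

**Proof of Theorem S(i), (ii).** Corollary 9 gives one direction of both claims in (i). For the other, Proposition 2 turns an infinite strictly descending chain of End-closed sets into an infinite strictly ascending chain of subvarieties $\mathcal U_K$, and infinitely many End-closed sets into infinitely many subvarieties. Part (ii) is Corollary 10. $\square$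

By Lemma 3 and Corollary 9, $L(\operatorname{var}A\vee\mathcal A_m)$ is finite for every $m$. With $m=1$, $L(\operatorname{var}A)$ is finite; with $m=pq$, $L(\mathcal V)$ is finite.

## 11. Subvarieties of $\mathcal A_p\mathcal A_q$ and the cover

**Lemma 11.** $\mathcal A_p\mathcal A_q=\operatorname{var}H_0$. Its subvarieties are $\mathcal A_1,\mathcal A_p,\mathcal A_q,\mathcal A_{pq},\mathcal A_p\mathcal A_q$. So it covers $\mathcal A_{pq}$.

**Step 1: preparation.** We describe the finite members. Finitely generated groups in $\mathcal A_p\mathcal A_q$ are finite: the elementary abelian $q$-quotient is finitely generated, hence finite, so the $p$-subgroup has finite index, is finitely generated, and is finite. As a variety is generated by its finitely generated members, subvarieties are generated by their finite members. A finite $B\in\mathcal A_p\mathcal A_q$ is $P\rtimes Q$ by the Schur–Zassenhaus theorem, with $P$ elementary abelian $p$ and $Q$ elementary abelian $q$. By Maschke's theorem, $P=\bigoplus P_i$ with irreducible $\mathbb F_pQ$-modules $P_i$.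

Consider an irreducible $\mathbb F_p\langle t\rangle$-module with nontrivial action, where $t$ has order $q$. It is $\mathbb F_p[T]/(g)$ with $g$ an irreducible factor of $T^q-1$ other than $T-1$, and $t$ acting as $T$. A root of $g$ is a primitive $q$-th root of unity $\zeta^j$, so the module is $\mathbb F_p(\zeta^j)=k$ with $t$ acting as multiplication by $\zeta^j$. Replacing $t$ by a power generating the same group, $t$ acts as $\zeta$. So the semidirect product of the module with $\langle t\rangle\cong\mathbb Z_q$ is isomorphic to $H_0$.

**Step 2: $B\in\operatorname{var}H_0$ for every finite $B\in\mathcal A_p\mathcal A_q$.** First, $\mathcal A_{pq}\subseteq\operatorname{var}H_0$, because $H_0$ contains $\mathbb Z_p$ and $\mathbb Z_q$. If $P=1$, then $B=Q\in\mathcal A_q$. Otherwise the normal subgroups $\bigoplus_{j\ne i}P_j$ intersect trivially, so $B$ embeds in $\prod_iB/\bigoplus_{j\neq i}P_j\cong\prod_i(P_i\rtimes Q)$. Fix $i$ and let $C=C_Q(P_i)$. The group $Q/C$ is abelian and acts faithfully and irreducibly on $P_i$. By Schur's lemma the endomorphisms of this module form a finite division ring. The image of $\mathbb F_pQ$ is a commutative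 subring of it, hence a finite field, and $Q/C$ embeds in its multiplicative group. So $Q/C$ is cyclic, and being elementary abelian it has order $1$ or $q$. If $Q=C$, then $P_i\rtimes Q=P_i\times Q\in\mathcal A_{pq}$. Otherwise $Q=C\times\langle t\rangle$ for any $t\in Q\setminus C$. Since $C$ acts trivially, $P_i$ is irreducible and nontrivial over $\langle t\rangle$, and $P_i\rtimes Q=C\times(P_i\rtimes\langle t\rangle)\cong C\times H_0\in\operatorname{var}H_0$. So $B\in\operatorname{var}H_0$. With $H_0\in\mathcal A_p\mathcal A_q$ this gives $\mathcal A_p\mathcal A_q=\operatorname{var}H_0$.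

**Step 3: every nonabelian subvariety contains $H_0$.** It contains a finite nonabelian $B=P\rtimes Q$. Some $t\in Q$ acts nontrivially on $P$, as otherwise $B=P\times Q$ is abelian. By semisimplicity $P$ has an irreducible $\langle t\rangle$-submodule $P'$ with nontrivial action, and $P'\langle t\rangle\cong H_0$ by Step 1. So a nonabelian subvariety is all of $\mathcal A_p\mathcal A_q$.

**Step 4: abelian subvarieties.** They have exponent dividing $pq$, so they are $\mathcal A_d$ with $d\mid pq$. Since $H_0$ is nonabelian, $\mathcal A_{pq}\ne\mathcal A_p\mathcal A_q$, and the list is complete. A subvariety strictly containing $\mathcal A_{pq}$ is not on the abelian list, so it is $\mathcal A_p\mathcal A_q$. $\square$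

**Proof of items 1 and 2 of the Main Theorem.** $L(\operatorname{var}A)$ and $L(\mathcal V)$ are finite by the end of Section 10, and $L(\mathcal A_p\mathcal A_q)$ has five elements by Lemma 11. For item 2 apply Corollary 10 with $\mathcal H=\mathcal A_{pq}$ and $\mathcal G=\mathcal A_p\mathcal A_q$: the interval $[\mathcal V,\mathcal W]$ is isomorphic to $[\mathcal A_{pq},\mathcal A_p\mathcal A_q]$, which has exactly two elements. So $\mathcal W$ covers $\mathcal V$. Together with Section 6 this proves the Main Theorem. $\square$

Take $p=3$, $q=2$, so that $\mathcal A_3\mathcal A_2=\operatorname{var}S_3$ and $\mathcal A_6=\operatorname{var}\mathbb Z_6$.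

* **a) No.** $L(\operatorname{var}S_3)$ has five elements and $L(\operatorname{var}A)$ is finite, but $\operatorname{var}A\vee\operatorname{var}S_3$ fails ACC.
* **b) No.** $\operatorname{var}A\vee\operatorname{var}\mathbb Z_6$ has a finite subvariety lattice, and it is covered by $\operatorname{var}A\vee\operatorname{var}S_3=\operatorname{var}(A\times S_3)$, which fails ACC. The last equality holds because $A$ and $S_3$ are quotients of $A\times S_3$.

## 12. Group varieties with a finite non-nilpotent member

**Proof of Theorem S(iii).** If $\mathcal G$ is abelian of finite exponent, then $\mathcal G=\mathcal A_m$ for some $m$, and $L(\operatorname{var}A\vee\mathcal G)$ is finite by Lemma 3 and Corollary 9.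

**Step 1: a coprime action inside a finite group.** Let $\mathcal G$ contain a finite non-nilpotent group $G$. Then $G$ is not $p$-nilpotent for some prime $p$: if $G$ had a normal $p$-complement for every prime $p$, these would intersect trivially and $G$ would embed in a product of groups of prime-power order, hence be nilpotent. By Frobenius' normal $p$-complement theorem there is a $p$-subgroup $P$ of $G$ such that $N_G(P)/C_G(P)$ is not a $p$-group. So there is a prime $q\ne p$ and an element $t\in N_G(P)$ of order a power of $q$ that acts nontrivially on $P$: take an element of $N_G(P)$ whose image in the quotient has order divisible by $q$, and pass to its $q$-part. By Burnside's theorem on coprime automorphisms, $t$ acts nontrivially on $P/\Phi(P)$, where $\Phi(P)$ is the Frattini subgroup. Replacing $t$ by a power, we may assume that $t$ acts on $P/\Phi(P)$ with order exactly $q$.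

**Step 2: a nonabelian group in $\mathcal G\cap\mathcal A_p\mathcal A_q$.** $\Phi(P)$ is characteristic in $P$, and $P\cap\langle t\rangle=1$ because the orders are coprime. So $P\langle t\rangle/\Phi(P)\cong(P/\Phi(P))\rtimes\langle t\rangle$. The subgroup $\langle t^q\rangle$ centralizes $P/\Phi(P)$ and $\langle t\rangle$, so it is normal. The quotient is $(P/\Phi(P))\rtimes\mathbb Z_q$ with $\mathbb Z_q$ acting nontrivially. As $P/\Phi(P)$ is elementary abelian, this is a finite nonabelian group in $\mathcal G\cap\mathcal A_p\mathcal A_q$.

**Step 3: conclusion.** $\mathcal G\cap\mathcal A_p\mathcal A_q$ is a nonabelian subvariety of $\mathcal A_p\mathcal A_q$, so by Lemma 11 it is all of $\mathcal A_p\mathcal A_q$; that is, $\mathcal A_p\mathcal A_q\subseteq\mathcal G$. Hence $L(\operatorname{var}A\vee\mathcal A_p\mathcal A_q)\subseteq L(\operatorname{var}A\vee\mathcal G)$, and item 3 of the Main Theorem embeds $(2^{\mathbb N},\subseteq)$ in it. $\square$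

For nilpotent non-abelian $\mathcal G$, Theorem S(i) reduces the question to DCC for End-closed subsets of $F_{\mathcal G}(X)$; nothing is claimed here about that case.
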